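# Sums of $\chi(a+b+c)$ over triangles: exceeding $p^{5/2}$ by a factor $\sqrt{\log p}$

## 1. Triangles in $\mathbb F_5$ whose vertex sum is a square

Let $p=5$ and let $\chi$ be the quadratic character: $\chi(0)=0$, $\chi(1)=\chi(4)=1$, $\chi(2)=\chi(3)=-1$. Draw a simple graph on the vertex set $\mathbb F_5=\{0,1,2,3,4\}$ and give each triangle $\{a,b,c\}$ the weight $\chi(a+b+c)$. We want the total weight to be large.

There are ten triples. Reducing their sums mod $5$, we find:

- weight $+1$: $\{2,3,4\}$ (sum $4$), $\{1,2,3\}$ (sum $1$), $\{0,2,4\}$ (sum $1$), $\{0,1,3\}$ (sum $4$);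
- weight $-1$: $\{1,3,4\}$ (sum $3$), $\{1,2,4\}$ (sum $2$), $\{0,3,4\}$ (sum $2$), $\{0,1,2\}$ (sum $3$);
- weight $0$: $\{0,2,3\}$ and $\{0,1,4\}$ (sum $0$).

If we could choose triples freely we would take the four good ones. But we only choose edges. Take the edges $23,34,24,12,13,02,04$. Vertex $0$ has neighbors $2,4$, vertex $1$ has neighbors $2,3$, and the triangles are exactly $\{0,2,4\},\{1,2,3\},\{2,3,4\}$. All have weight $+1$, so the total is $3$, or $18$ if each triangle is counted with its six orderings. Now try to add the fourth good triangle $\{0,1,3\}$. This needs the new edges $01$ and $03$. They also create $\{0,1,2\}$ and $\{0,3,4\}$, of weight $-1$, and $\{0,2,3\}$, of weight $0$. The total drops to $4-2=2$.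

So a choice made on pairs has side effects on triples. How strongly does this force cancellation when $p$ is large?

## 2. Pairwise constraints, a conjectured bound, and the theorems

Let $p$ be a prime and $\chi$ a non-trivial multiplicative character of $\mathbb F_p$, with $\chi(0)=0$. (Non-trivial characters exist only for $p\ge 3$.) For $X,Y,Z\subseteq\mathbb F_p\times\mathbb F_p$ put
$$W=W(X,Y,Z)=\{(a,b,c)\in\mathbb F_p^3:(a,b)\in X,\ (b,c)\in Y,\ (c,a)\in Z\}.$$
In the example $X=Y=Z$ was the set of ordered edges of the graph, and $W$ the set of ordered triangles.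

The trivial bound for $\sum_W\chi(a+b+c)$ is $p^3$. The paper "Several Generalizations Of Weil Sums" (https://mathweb.ucsd.edu/~fan/wp/sum.pdf) states that always
$$\Big|\sum_{(a,b,c)\in W}\chi(a+b+c)\Big|\le\sqrt2\,p^{3/4}|X|^{1/2}|Y|^{1/4}|Z|^{1/4},$$
so that the sum is at most $\sqrt2\,p^{11/4}$. We quote this and do not use it. The same paper contains the following conjecture.

**Conjecture.** There is an absolute constant $C$ (independent of $p,\chi,X,Y,Z$) such that $\big|\sum_{(a,b,c)\in W}\chi(a+b+c)\big|\le Cp^{5/2}$ for all $X,Y,Z$.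

We shall prove that the conjecture is false, and that it fails for every non-trivial character.

**Theorem 1.** There is an absolute constant $c>0$ such that for every prime $p\ge3$ and every non-trivial $\chi$ there are $X,Y,Z\subseteq\mathbb F_p^2$ with
$$\Big|\sum_{(a,b,c)\in W}\chi(a+b+c)\Big|\ \ge\ c\,p^{5/2}\sqrt{\log p}.$$
Hence no absolute $C$ exists, even for one fixed choice of character for each $p$ along any infinite set of primes.

**Theorem 2.**

1. For all large $p$ and every non-trivial $\chi$, one can take $X=Y=Z$ in Theorem 1 to be symmetric and disjoint from the diagonal. That is, $\sum\chi(a+b+c)$ over the ordered triangles of a suitable simple graph on $\mathbb F_p$ is $\gg p^{5/2}\sqrt{\log p}$ in absolute value.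
2. For $k\ge2$ let $S_k$ be the maximum of $|\sum\chi(a_1+\dots+a_k)|$ over all $(a_i)\in\mathbb F_p^k$ satisfying $k$ conditions $(a_j)_{j\ne i}\in X_i$, where $X_i\subseteq\mathbb F_p^{k-1}$, $1\le i\le k$ (the maximum is over the choice of the sets $X_i$). Then $S_2\le p^{3/2}$, but $S_k\ge c\,p^{k-1/2}\sqrt{\log p}$ for every $k\ge3$, with the same $c$ as in Theorem 1. So the bound $O(p^{k-1/2})$ holds for $k=2$ and fails for every $k\ge3$.

To read the definition of $S_k$: for $k=2$, the set $X_1\subseteq\mathbb F_p$ restricts $a_2$ and $X_2\subseteq\mathbb F_p$ restricts $a_1$. For $k=3$, each set restricts one pair of variables, which is the problem above.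

The argument does not determine the true order of the maximum for three variables. It lies between $p^{5/2}\sqrt{\log p}$ and $p^{11/4}$, up to constants.

## 3. Gauss sums, Parseval, and Weil's bound

Write $e(t)=e^{2\pi i t}$. We shall use many times that
$$|e(\theta)-1|=2|\sin\pi\theta|\ge4|\theta|\quad(|\theta|\le\tfrac12),\qquad |e(\theta)-1|\le2\pi|\theta|. \tag{1}$$

For a function $\Phi$ on $\mathbb Z/p$ let $\hat\Phi(j)=\frac1p\sum_n\Phi(n)e(-jn/p)$. Then $\Phi(n)=\sum_j\hat\Phi(j)e(jn/p)$, and Parseval's identity reads $\sum_j|\hat\Phi(j)|^2=\frac1p\sum_n|\Phi(n)|^2$.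

**Gauss sums.** Let $\tau(\chi)=\sum_n\chi(n)e(n/p)$. Then for every $k\in\mathbb F_p$
$$\sum_n\chi(n)e(kn/p)=\bar\chi(k)\,\tau(\chi),\qquad|\tau(\chi)|=\sqrt p. \tag{2}$$
For $k\ne0$ substitute $n\mapsto n/k$; for $k=0$ both sides vanish since $\chi$ is non-trivial. Summing the squared modulus of the first identity over $k$ and using Parseval gives $(p-1)|\tau(\chi)|^2=p\sum_n|\chi(n)|^2=p(p-1)$, which is the second. For $p=3$ and $\chi$ quadratic, $\tau(\chi)=e(1/3)-e(2/3)=i\sqrt3$. Fourier inversion in (2) gives
$$\chi(n)=\frac1p\sum_k\bar\chi(k)\tau(\chi)e(-kn/p)=\frac{\tau(\chi)}p\sum_t\bar\chi(-t)\,e(tn/p). \tag{3}$$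

The order of $\chi$ is the least $d\ge1$ with $\chi^d=\chi_0$, where $\chi_0$ is the principal character ($1$ off $0$, and $0$ at $0$). Since $\chi$ is non-trivial, $d\ge2$, and $\bar\chi(x)=\chi(x)^{d-1}=\chi(x^{d-1})$ for all $x$, including $x=0$.

**Weil's bound** (Lidl–Niederreiter, *Finite Fields*, Thm 5.41). Let $\chi$ have order $d\ge2$, and let $G\in\mathbb F_p[x]$ be monic of positive degree, not a $d$-th power of a polynomial, with $r$ distinct roots in an algebraic closure. Then $\big|\sum_x\chi(G(x))\big|\le(r-1)\sqrt p$.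

Two examples with $d=2$. For $G=x^2$, a square, the sum is $p-1$, so the hypothesis is needed. For $G=x(x+s)$ with $s\ne0$ we have $r=2$ and the bound is $\sqrt p$. Here the sum is exactly $-1$: for $x\neq 0$, $\chi(x(x+s))=\chi(1+s/x)$, and $1+s/x$ runs over all elements except $1$, so the sum is $0-\chi(1)=-1$.

Our use of Weil's bound will be for $G=\prod_j(x+j)^{\epsilon_j}$ with distinct $j$. By unique factorization, such a $G$ is not a $d$-th power as soon as one exponent $\epsilon_j$ is not divisible by $d$.

## 4. Two variables, and three variables with one constraint missing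

**Proposition 3.** For $A,B\subseteq\mathbb F_p$, $\ \big|\sum_{a\in A,\,b\in B}\chi(a+b)\big|\le p^{1/2}|A|^{1/2}|B|^{1/2}\le p^{3/2}$.

*Proof.* Write $\widetilde A(t)=\sum_{a\in A}e(ta/p)$ and similarly $\widetilde B$. By (3) the sum equals $\frac{\tau(\chi)}p\sum_t\bar\chi(-t)\widetilde A(t)\widetilde B(t)$. So its modulus is at most $p^{-1/2}\sum_t|\widetilde A(t)\widetilde B(t)|$. By Cauchy–Schwarz and Parseval ($\sum_t|\widetilde A(t)|^2=p|A|$) this is at most $p^{-1/2}\cdot p\,|A|^{1/2}|B|^{1/2}$. $\square$

In the language of Theorem 2 this says $S_2\le p^{3/2}$.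

Now take three variables but let $Z=\mathbb F_p^2$. For each $b$ put $A_b=\{a:(a,b)\in X\}$ and $C_b=\{c:(b,c)\in Y\}$. The sum is $\sum_b\sum_{a\in A_b,\,c\in C_b}\chi((a+b)+c)$. Proposition 3 applied to the sets $A_b+b$ and $C_b$ bounds each inner sum by $p^{3/2}$, so the total is at most $p^{5/2}$. With one vacuous constraint the conjecture holds with $C=1$; the same argument works if $X$ or $Y$ is the vacuous one.

With three genuine constraints this stops working at once. Expanding by (3), we meet
$$\sum_{a,b,c}1_X(a,b)1_Y(b,c)1_Z(c,a)\,e(t(a+b+c)/p),$$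
and this does not factor into one-variable transforms. If we fix $b$ instead, $1_Z(c,a)$ is an arbitrary set coupling $a$ and $c$, and the inner sum can be as large as trivially possible. For $\chi$ quadratic and $Z=\{(c,a):\chi(c+a)=1\}$, the slice $b=0$ with $A_0=C_0=\mathbb F_p$ contributes $p(p-1)/2$. Of course the same $Z$ must serve every $b$. With all $A_b=C_b=\mathbb F_p$, the slice $b\ne0$ contributes
$$p\sum_{s\ne0}\tfrac12(1+\chi(s))\chi(s+b)=\tfrac p2\big(-\chi(b)-1\big),$$
by the exact value $-1$ found in Section 3, and that is only $O(p)$. The slices interact, and we have no inequality that measures how.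

## 5. Phases in place of sets, and a mean-square barrier

To look for large sums it helps to use functions in place of sets. For $f,g,h:\mathbb F_p^2\to\mathbb C$ put
$$T(f,g,h)=\sum_{a,b,c\in\mathbb F_p}f(a,b)\,g(b,c)\,h(c,a)\,\chi(a+b+c),$$
so that the sum in the conjecture is $T(1_X,1_Y,1_Z)$.

**Lemma 4.** If $|f|,|g|,|h|\le1$, then there are sets $X,Y,Z$ with $|T(1_X,1_Y,1_Z)|\ge\frac1{64}|T(f,g,h)|$.

*Proof.* Taking positive and negative parts of real and imaginary parts, write $f=f_1-f_2+i(f_3-f_4)$ with $0\le f_i\le1$, and likewise for $g,h$. By trilinearity $T(f,g,h)$ is a sum of $64$ terms $\pm T(f_i,g_j,h_k)$ or $\pm iT(f_i,g_j,h_k)$, so some $|T(f_i,g_j,h_k)|\ge|T(f,g,h)|/64$. For $0\le v\le1$ we have $v=\int_0^1 1_{\{v>t\}}\,dt$. Hence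
$$T(f_i,g_j,h_k)=\int_{[0,1]^3}T\big(1_{\{f_i>t_1\}},1_{\{g_j>t_2\}},1_{\{h_k>t_3\}}\big)\,dt_1\,dt_2\,dt_3 .$$
The integrand takes finitely many values, so for some $(t_1,t_2,t_3)$ its modulus is at least that of the integral. Take the three level sets. $\square$

**Linear phases reach $p^{5/2}$.** Let $f(a,b)=e(a/p)$, $g(b,c)=e(b/p)$, $h(c,a)=e(c/p)$. The product is $e((a+b+c)/p)$, each $n\in\mathbb F_p$ equals $a+b+c$ for $p^2$ triples, and so $T=p^2\tau(\chi)$, with $|T|=p^{5/2}$. By Lemma 4 the exponent $5/2$ in the conjecture cannot be lowered. What is at stake is the boundedness of the constant.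

**More general phases.** Suppose that the product $f(a,b)g(b,c)h(c,a)$ depends only on $n=a+b+c$. Then $T=\sum_n\chi(n)\Phi(n)$ for some $\Phi$ on $\mathbb Z/p$ with $|\Phi(n)|\le p^2$. Multiplying by linear phases as above replaces $\Phi(n)$ by $\Phi(n)e(ln/p)$ for any $l$ we like. Expanding $\Phi$ and using (2),
$$S_l:=\sum_n\chi(n)\Phi(n)e(ln/p)=\sum_j\hat\Phi(j)\sum_n\chi(n)e((j+l)n/p)=\tau(\chi)\sum_j\hat\Phi(j)\,\bar\chi(j+l). \tag{4}$$
So $|S_l|\le\sqrt p\sum_j|\hat\Phi(j)|$. To beat $p^{5/2}$ we need $\sum_j|\hat\Phi(j)|$ much larger than $p^2$. Since $\sum_j|\hat\Phi(j)|^2\le p^4$, this forces $\hat\Phi$ to be spread over many frequencies: if it is spread evenly over $R$ of them, the $\ell^1$ norm can be about $p^2\sqrt R$.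

A quadratic phase does spread. For instance $e(rn^2/p)$, with $r\ne0$ mod $p$, factors into functions of pairs because $(a+b+c)^2$ is a sum of functions of pairs. With $\Phi(n)=p^2e(rn^2/p)$ one completes the square and finds that all $p$ coefficients $\hat\Phi(j)$ have modulus $p^{3/2}$. The natural plan is then to pick some $l$ and hope that the values $\bar\chi(j+l)$ line up with the coefficients.

The plan meets an exact obstacle. For any $\Phi$ as above, Parseval applied to $\chi\Phi$ gives
$$\frac1p\sum_{l\bmod p}|S_l|^2=\sum_{n\ne0}|\Phi(n)|^2\le p\cdot p^4=p^5 .$$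
So the root mean square of $|S_l|$ over $l$ never exceeds $p^{5/2}$, whatever the phase. An average shift gains nothing. We need an exceptional $l$, one at which many values $\bar\chi(j+l)$ are simultaneously correlated with prescribed unit complex numbers.

## 6. Few frequencies, and a product weight on the shifts

How many values of $\chi$ can we prescribe at once? Suppose $\chi$ is quadratic and we want $\chi(l+j)=u_j\in\{\pm1\}$ for $K$ values of $j$. The weight $\prod_j(1+u_j\chi(l+j))$ is $0$ when some $\chi(l+j)=-u_j$, and is $2^K$ when all the equations hold. Take $p=7$, where the nonzero squares are $1,2,4$, and ask for $\chi(l)=1$, $\chi(l+1)=-1$. The weight $(1+\chi(l))(1-\chi(l+1))$ is $4$ at $l=2$ and $l=4$ and is $0$ at the other five $l$. The total weight is $8$. Expanding gives the same: $\sum_l1=7$, the linear terms vanish, and $-\sum_l\chi(l(l+1))=1$.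

In general the main term of the total weight is $p$, and Weil's bound controls the $2^K$ terms of the expansion with a total error of at most $2^KK\sqrt p$. This is useful only when $2^KK$ is well below $\sqrt p$, that is, when $K$ is at most a small multiple of $\log p$. For the phase $e(rn^2/p)$, where all $p$ frequencies matter, this control is useless.

So we want a phase whose Fourier transform lives on about $R\asymp\log p$ frequencies and is spread over them. Use a slow quadratic phase with a real coefficient, $e(\alpha n^2)$ with $\alpha=R/p^2$. Near $n$ its local frequency is $2\alpha n=2Rn/p^2$, which corresponds to $j\approx 2Rn/p$. As $n$ runs over an interval of length comparable to $p$, $j$ runs over about $R$ values. One expects $R$ coefficients of size about $p^2/\sqrt R$, and $\ell^1$ norm about $p^2\sqrt R$.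

There is a price. Since $\alpha$ is not a multiple of $1/p$, $e(\alpha n^2)$ is not a function of $n$ mod $p$. We must work with integers $a,b,c$ in an interval short enough that $a+b+c$ never wraps around. The number of representations $N(n)$ of $n$ as such a sum then enters as a weight in $\Phi$, and the expectations above must be proved for it.

The proof of Theorem 1 occupies Sections 7–9: the functions (Step 1), the Fourier transform (Steps 2–5), the choice of $l$ (Steps 6–8), and the return to sets (Step 9).

## 7. The functions $F_l$ and the Fourier transform of $\Phi$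

For small $p$ there is nothing to do. With $X=\{(1,0)\}$, $Y=\{(0,0)\}$, $Z=\{(0,1)\}$ we get $W=\{(1,0,0)\}$ and the sum is $\chi(1)=1$. So the inequality of Theorem 1 holds for all $p<p_0$ if $c$ is small enough in terms of $p_0$, and we may assume $p\ge p_0$ for a large absolute constant $p_0$.

**Step 1 (functions of pairs with a slow quadratic product).** This step defines the functions to be put in $T$ and expresses $T$ through $\hat\Phi$. Put
$$R=\lfloor\log p/200\rfloor,\quad J=30R,\quad\alpha=R/p^2,\quad m=\lfloor p/8\rfloor,\quad M=2m+1,\quad I=\{-m,\dots,m\}.$$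
For large $p$ we have
$$R\ge1,\qquad\frac p5\le M\le\frac p3,\qquad6m+2\le p,\qquad J<\frac p2,\qquad R\le\frac p3. \tag{5}$$
Identify $\mathbb F_p$ with the integers in $(-p/2,p/2)$. For $l\in\mathbb Z$ let
$$F_l(a,b)=1_I(a)1_I(b)\,e\Big(\alpha\big(\tfrac12a^2+\tfrac12b^2+2ab\big)+\tfrac{l(a+b)}{2p}\Big),$$
where $a,b$ stand for these integer representatives. Then $|F_l|\le1$ and $F_l$ is symmetric. Add the exponents over the pairs $(a,b),(b,c),(c,a)$: the squares give $a^2+b^2+c^2$, the products give $2(ab+bc+ca)$, and the linear terms give $\frac{l}{2p}\cdot2(a+b+c)$. So for $a,b,c\in I$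
$$F_l(a,b)F_l(b,c)F_l(c,a)=e\big(\alpha(a+b+c)^2+l(a+b+c)/p\big),$$
with the integer $a+b+c$ satisfying $|a+b+c|\le3m\le3p/8<p/2$. Let
$$N(n)=\#\{(a,b,c)\in I^3:a+b+c=n\}\ \ (\text{sum in }\mathbb Z),\qquad\Phi(n)=N(n)\,e(\alpha n^2).$$
$\Phi$ is supported on $|n|\le3m$, an interval containing at most one integer from each class mod $p$, so $\Phi$ may also be regarded as a function on $\mathbb Z/p$. Put $S_l=T(F_l,F_l,F_l)$. Then $S_l=\sum_n\chi(n)\Phi(n)e(ln/p)$, and by the computation in (4),
$$S_l=\tau(\chi)D(l),\qquad D(l)=\sum_{j\bmod p}\hat\Phi(j)\,\bar\chi(j+l),\qquad|\tau(\chi)|=\sqrt p. \tag{6}$$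
Note that $D$ depends only on $l$ mod $p$. From now on indices $j$ mod $p$ are represented by $|j|\le(p-1)/2$.

**Step 2 (size and variation of $N$).** This step collects what we need about the weight $N$. Let $B(n)=\max(0,M-|n|)$, the number of representations of $n$ as a sum of two elements of $I$. Then $N(n)=\sum_{k=n-m}^{n+m}B(k)$, so
$$N(n+1)-N(n)=B(n+1+m)-B(n-m).$$
Both values of $B$ lie in $[0,M]$, so $|N(n+1)-N(n)|\le M$. If $n\ge0$ then $|n+1+m|\ge|n-m|$, so the difference is $\le0$: $N$ is non-increasing on $n\ge0$. It is also even. Fixing $a$ and $b$ determines $c$, so $0\le N\le M^2$; and $\sum_nN(n)=M^3$. Being even and unimodal, $N$ has total variation $\sum_n|N(n+1)-N(n)|=2N(0)\le2M^2$. (For $m=1$ the values of $N$ are $1,3,6,7,6,3,1$, with sum $27$ and total variation $14$.)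

**Step 3 ($\hat\Phi$ has large $\ell^2$ mass, almost all on $|j|\le J$).** This step localizes $\hat\Phi$ to about $R$ frequencies and bounds its full $\ell^1$ norm.

*Total mass.* The support of $N$ has at most $6m+1\le3M$ points, so $M^6=(\sum N)^2\le3M\sum N^2$ by Cauchy–Schwarz. With Parseval and $M\ge p/5$,
$$\sum_j|\hat\Phi(j)|^2=\frac1p\sum_nN(n)^2\ge\frac{M^5}{3p}\ge\frac{M^4}{15}.$$

*Differences.* Write
$$\Phi(n+1)-\Phi(n)=\big(N(n+1)-N(n)\big)e(\alpha(n+1)^2)+N(n)\big(e(\alpha(n+1)^2)-e(\alpha n^2)\big).$$
The last bracket has modulus $|e(\alpha(2n+1))-1|\le2\pi\alpha|2n+1|$. If $N(n)\ne0$ then $|2n+1|\le6m+1\le3M$. Using $M\le p/3$ and $R\ge1$,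
$$|\Phi(n+1)-\Phi(n)|\le M+M^2\cdot2\pi\frac R{p^2}\cdot3M\le M+\frac{6\pi}9RM\le4RM.$$
Since $6m+2\le p$ gives $3m<(p-1)/2$, $\Phi$ vanishes at both ends $\pm(p-1)/2$ of our system of representatives. So differences in $\mathbb Z/p$ are the same as differences in $\mathbb Z$. The function $n\mapsto\Phi(n+1)-\Phi(n)$ has Fourier coefficients $(e(j/p)-1)\hat\Phi(j)$, and Parseval gives
$$\sum_j|e(j/p)-1|^2\,|\hat\Phi(j)|^2\le16R^2M^2. \tag{7}$$

*Tail.* By (1), $|e(j/p)-1|\ge4|j|/p$. For $|j|>J$ this exceeds $4J/p$, so by (7), $p\le5M$ and $J=30R$,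
$$\sum_{|j|>J}|\hat\Phi(j)|^2\le\frac{p^2}{16J^2}\cdot16R^2M^2\le\frac{25R^2M^4}{J^2}=\frac{M^4}{36}.$$
Since $\frac1{15}-\frac1{36}=\frac7{180}\ge\frac1{30}$,
$$\sum_{|j|\le J}|\hat\Phi(j)|^2\ge\frac{M^4}{30}. \tag{8}$$

*Upper bound for the $\ell^1$ norm.* We have $|\hat\Phi(0)|\le M^3/p\le M^2/3$. For $j\neq0$ use Cauchy–Schwarz, (7), $|e(j/p)-1|\ge4|j|/p$, and $\sum_{j\ne0}j^{-2}\le\pi^2/3\le4$:
$$\sum_j|\hat\Phi(j)|\le\frac{M^2}3+\Big(\sum_{j\ne0}\frac{p^2}{16j^2}\Big)^{1/2}4RM\le\frac{M^2}3+2pRM\le11RM^2. \tag{9}$$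

**Step 4 (an upper bound for the $\ell^4$ norm).** So far $\hat\Phi$ might still be concentrated on a few frequencies. This step excludes that: we show $\sum_j|\hat\Phi(j)|^4\le4M^8/R$. The quadratic phase enters here, because it turns autocorrelations into oscillating sums.

For $h\in\mathbb Z$ let $A(h)=\sum_{n\in\mathbb Z}\Phi(n+h)\overline{\Phi(n)}$; it vanishes for $|h|>6m$. For $h$ mod $p$ let
$$\Gamma(h)=\frac1p\sum_{n\bmod p}\Phi(n+h)\overline{\Phi(n)}=\sum_j|\hat\Phi(j)|^2e(jh/p),$$
where the second equality follows by inserting the Fourier expansions of both factors and summing over $n$. Grouping pairs of points in the support of $\Phi$ by their integer difference, $\Gamma(h)=\frac1p\sum_{h'\equiv h}A(h')$. The interval $[-6m,6m]$ contains $12m+1<2p$ integers, so at most two terms are nonzero. Parseval for $\Gamma$, whose Fourier coefficients are $|\hat\Phi(j)|^2$, and $|x+y|^2\le2|x|^2+2|y|^2$ give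
$$\sum_j|\hat\Phi(j)|^4=\frac1p\sum_{h\bmod p}|\Gamma(h)|^2\le\frac2{p^3}\sum_{|h|\le6m}|A(h)|^2. \tag{10}$$

We bound $A(h)$ in two ways. Trivially $|A(h)|\le\max N\cdot\sum N\le M^5$. On the other hand $(n+h)^2-n^2=2hn+h^2$, so
$$|A(h)|=\Big|\sum_nV(n)\,e(2\alpha hn)\Big|,\qquad V(n)=N(n+h)N(n).$$
From
$$|V(n)-V(n-1)|\le N(n+h)\,|N(n)-N(n-1)|+N(n-1)\,|N(n+h)-N(n+h-1)|$$
and Step 2, $V$ has total variation at most $2\cdot M^2\cdot2M^2=4M^4$. Summation by parts, in the form
$$(1-e(\theta))\sum_nV(n)e(\theta n)=\sum_n\big(V(n)-V(n-1)\big)e(\theta n),$$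
is applied with $\theta=2\alpha h$. For $|h|\le6m$ we have $2\alpha|h|\le2\cdot\frac R{p^2}\cdot\frac{6p}8=\frac{3R}{2p}\le\frac12$ by (5), so (1) gives $|1-e(2\alpha h)|\ge8\alpha|h|$. Hence
$$|A(h)|\le\frac{4M^4}{8\alpha|h|}=\frac{M^4p^2}{2R|h|}\qquad(0<|h|\le6m).$$

Use the trivial bound for $|h|\le p/R$; these are at most $2p/R+1\le3p/R$ values. Use the second bound for the other $h$, together with $\sum_{h>H}h^{-2}\le1/\lfloor H\rfloor\le2/H$ for $H\ge1$, at $H=p/R$ (counted for both signs of $h$):
$$\sum_h|A(h)|^2\le\frac{3p}RM^{10}+\frac{M^8p^4}{4R^2}\cdot\frac{4R}p\le\frac{M^8p^3}{3R}+\frac{M^8p^3}R\le\frac{2M^8p^3}R,$$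
where $M^2\le p^2/9$ was used in the first term. Inserted in (10), this gives $\sum_j|\hat\Phi(j)|^4\le4M^8/R$.

**Step 5 (a lower bound for the $\ell^1$ norm).** This step turns the $\ell^2$ and $\ell^4$ information into the gain $\sqrt R$. Hölder's inequality with exponents $\frac32$ and $3$ gives $\sum|x_j|^2=\sum|x_j|^{2/3}|x_j|^{4/3}\le(\sum|x_j|)^{2/3}(\sum|x_j|^4)^{1/3}$, that is, $\sum|x_j|\ge(\sum|x_j|^2)^{3/2}(\sum|x_j|^4)^{-1/2}$. Apply this to $\hat\Phi(j)$, $|j|\le J$, with (8) and Step 4:
$$L:=\sum_{|j|\le J}|\hat\Phi(j)|\ \ge\ \frac{(M^4/30)^{3/2}}{2M^4R^{-1/2}}\ \ge\ \frac{M^2\sqrt R}{330}, \tag{11}$$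
since $2\cdot30^{3/2}<330$.

## 8. Aligning the shifted character values with $\hat\Phi$

We want an $l$ with $|D(l)|\ge L/3$. Let $d\ge2$ be the order of $\chi$ and let $K=2J+1$ be the number of indices $|j|\le J$. These indices are distinct mod $p$, because $J<p/2$.

**Step 6 (target phases and the weight $\rho$).** This step chooses the numbers $u_j$ that $\chi(l+j)$ should imitate and defines a non-negative weight favoring the right $l$. For $|j|\le J$ choose $u_j$ with $|u_j|=1$ and a number $\kappa_j$ as follows.

- If $d>2$: $u_j=\overline{\hat\Phi(j)}/|\hat\Phi(j)|$ (or $1$ if $\hat\Phi(j)=0$), and $\kappa_j=u_j/2$.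
- If $d=2$: $\chi$ is real, so $u_j$ must be a sign. Let $u_j=\pm1$ be the sign of $\operatorname{Re}\hat\Phi(j)$ for all $j$, or the sign of $\operatorname{Im}\hat\Phi(j)$ for all $j$ (with either sign allowed at value $0$), according to which of $\sum_{|j|\le J}|\operatorname{Re}\hat\Phi(j)|$, $\sum_{|j|\le J}|\operatorname{Im}\hat\Phi(j)|$ is larger. Put $\kappa_j=u_j$.

In both cases
$$\Big|\sum_{|j|\le J}\kappa_j\hat\Phi(j)\Big|\ge\frac12L. \tag{12}$$
For $d>2$ the left side equals $L/2$. For $d=2$ the two sums add up to at least $L$, so the larger is at least $L/2$, and it is the modulus of the real or imaginary part of $\sum\kappa_j\hat\Phi(j)$. Now let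
$$\rho(l)=\prod_{|j|\le J}\Big(1+\tfrac12u_j\chi(l+j)+\tfrac12\bar u_j\bar\chi(l+j)\Big)=\prod_{|j|\le J}\big(1+\operatorname{Re}(u_j\chi(l+j))\big)\ \ge0.$$

*Total weight.* Expand the product completely, three terms per factor. The absolute values of the coefficients sum to $(1+\frac12+\frac12)^K=2^K$. The constant term is $1$ and contributes $p$ to $\sum_l\rho(l)$. Every other term is a constant times $\chi(G(l))$ with $G=\prod(x+j)^{\epsilon_j}$ over a non-empty set of distinct $j$ and $\epsilon_j\in\{1,d-1\}$, because $\bar\chi(x)=\chi(x^{d-1})$. These exponents are not divisible by $d$, so $G$ is not a $d$-th power, and it has at most $K$ roots. Weil's bound gives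
$$\sum_{l\bmod p}\rho(l)\le p+2^KK\sqrt p. \tag{13}$$

**Step 7 (correlation of $\rho$ with one shifted character).** This step computes the weighted sum of each term of $D$. Put $\kappa_j=0$ for $|j|>J$. We claim that for every $j$
$$\sum_{l\bmod p}\rho(l)\,\bar\chi(l+j)=\kappa_jp+E_j,\qquad|E_j|\le2^{K+1}K\sqrt p. \tag{14}$$

*Case $|j|>J$.* No factor of $\rho$ involves $l+j$. So after multiplication by $\bar\chi(l+j)$ every term of the expansion, the constant one included, is a constant times $\chi(G(l))$ where $-j$ is a root of $G$ of multiplicity $d-1$, which is not divisible by $d$. Such $G$ has at most $K+1$ distinct roots, so Weil's bound gives at most $K\sqrt p$ for each term. The total is at most $2^KK\sqrt p$.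

*Case $|j|\le J$.* The $j$-th factor times $\bar\chi(l+j)$ equals
$$\bar\chi(l+j)+\tfrac12u_j\chi_0(l+j)+\tfrac12\bar u_j\bar\chi^2(l+j).$$
If $d=2$ then $\bar\chi^2=\chi_0$, and the total coefficient of $\chi_0(l+j)$ is $\frac12(u_j+\bar u_j)=u_j=\kappa_j$. If $d>2$ the coefficient of $\chi_0(l+j)$ is $\frac12u_j=\kappa_j$, and $\bar\chi^2(l+j)$ is $\chi\big((l+j)^{d-2}\big)$ with $0<d-2<d$, so the exponent is not divisible by $d$.

Now expand the other $K-1$ factors. The terms in which only $\chi_0(l+j)$ occurs (the constant $1$ being taken from all other factors) contribute exactly $\kappa_j\sum_l\chi_0(l+j)=\kappa_j(p-1)$. Every other term is of one of two kinds. Either it is a constant times $\chi(G(l))$ where $G$ contains $x+j$ to the power $d-1$ or (if $d>2$) $d-2$; or it is a constant times $\chi_0(l+j)\chi(G(l))$ where $G$ is a non-empty product from the other factors, and then it equals a constant times $\chi(G(l))$ except at the single point $l=-j$. In each case $G$ is not a $d$-th power and has at most $K$ distinct roots.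 So the sum over $l$ is at most $(K-1)\sqrt p+1\le K\sqrt p$ times the modulus of the coefficient. The coefficients sum in absolute value to at most $2\cdot2^{K-1}=2^K$. Since $\kappa_j(p-1)=\kappa_jp-\kappa_j$ and $|\kappa_j|\le1$, we get $|E_j|\le2^KK\sqrt p+1\le2^{K+1}K\sqrt p$. This proves (14).

**Step 8 (a good $l$ exists).** This step compares the weighted sum of $D$ with the total weight. Summing (14) against $\hat\Phi(j)$ and using (12) and (9),
$$\Big|\sum_l\rho(l)D(l)\Big|=\Big|p\sum_{|j|\le J}\kappa_j\hat\Phi(j)+\sum_j\hat\Phi(j)E_j\Big|\ge\frac12pL-2^{K+1}K\sqrt p\cdot11RM^2.$$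
We have $K=60R+1\le61R$ and $2^{60R}\le2^{60\log p/200}=p^{0.3\log2}\le p^{0.21}$. So the subtracted term is at most $4p^{0.21}\cdot61R\cdot\sqrt p\cdot11RM^2=2684\,R^2p^{0.71}M^2$. By (11), $\frac18pL\ge pM^2\sqrt R/2640$. The ratio of the first quantity to the second is at most a constant times $R^{3/2}p^{-0.29}$, which is at most $1$ for $p\ge p_0$ because $R\le\log p$. So the subtracted term is at most $\frac18pL$. Likewise $2^KK\sqrt p\le122\,R\,p^{0.71}\le p/8$ for $p\ge p_0$. Since $\rho\ge0$, (13) yields
$$\tfrac38pL\le\sum_l\rho(l)|D(l)|\le\max_l|D(l)|\cdot\sum_l\rho(l)\le\max_l|D(l)|\cdot\tfrac98p .$$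
So there is an $l$ with $|D(l)|\ge L/3$. Fix it. By (6) and (11),
$$|S_l|=\sqrt p\,|D(l)|\ \ge\ \sqrt p\,\frac{M^2\sqrt R}{990}\ \ge\ c_1\,p^{5/2}\sqrt{\log p} \tag{15}$$
with an absolute $c_1>0$, because $M\ge p/5$ and $R\ge\log p/400$ (as $\lfloor x\rfloor\ge x/2$ for $x\ge1$).

## 9. Level sets, and the end of the proof of Theorem 1

**Step 9 (from $F_l$ to sets).** It remains to replace the complex function $F_l$ by sets. Apply Lemma 4 with $f=g=h=F_l$ for the $l$ just found: there are $X,Y,Z$ with
$$|T(1_X,1_Y,1_Z)|\ge\frac{|S_l|}{64}\ge\frac{c_1}{64}\,p^{5/2}\sqrt{\log p}.$$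
This holds for $p\ge p_0$. Together with the remark on small $p$ at the beginning of Section 7, it proves Theorem 1 with a suitable $c>0$. Since $\sqrt{\log p}\to\infty$ and the construction is available for every $p$ and every non-trivial $\chi$, no absolute $C$ exists, even if one character is fixed for each $p$ in some infinite set of primes. The conjecture is false. $\blacksquare$

## 10. One simple graph instead of three sets

We prove Theorem 2, part 1. Let $p\ge p_0$, let $l$ be as in (15), and write $F=F_l=F_1-F_2+i(F_3-F_4)$, where from here on $F_1,\dots,F_4$ denote the positive and negative parts of the real and imaginary parts of $F_l$. Since $F_l$ is symmetric, each $F_i$ is symmetric, with values in $[0,1]$.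

**Step 1 (one function in all three places).** We want a single real function $G$ with $|T(G,G,G)|$ large. On symmetric functions $T$ is a symmetric trilinear form. For example, exchanging the names $a$ and $c$ in $T(g,f,h)$ turns $g(a,b)f(b,c)h(c,a)$ into $g(c,b)f(b,a)h(a,c)=f(a,b)g(b,c)h(c,a)$ and leaves $\chi(a+b+c)$ unchanged. In general, relabelling $a,b,c$ permutes the three pairs $ab,bc,ca$ arbitrarily. As in Lemma 4, some three $u,v,w$ of the $F_i$ (possibly with repetition) satisfy $|T(u,v,w)|\ge|S_l|/64$. Write $T(g)=T(g,g,g)$. Polarization of a symmetric trilinear form gives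
$$6T(u,v,w)=T(u+v+w)-T(u+v)-T(v+w)-T(u+w)+T(u)+T(v)+T(w).$$
So one of the seven functions on the right, call it $G_0$, has $|T(G_0)|\ge\frac67\cdot\frac{|S_l|}{64}$. It is a sum of at most three functions with values in $[0,1]$. Put $G=G_0/3$. Then $G$ is symmetric with values in $[0,1]$, and
$$|T(G)|=\frac{|T(G_0)|}{27}\ge\frac{6}{7\cdot64\cdot27}|S_l|=\frac{|S_l|}{2016}.$$

**Step 2 (a random graph).** Level sets would again produce three different sets, so here we round $G$ randomly. Choose a random simple graph on $\mathbb F_p$ in which the edges $\{a,b\}$, $a\ne b$, are present independently with probability $G(a,b)$; this is well defined because $G$ is symmetric. Let $X$ be its set of ordered edges, a symmetric set disjoint from the diagonal. A triple with two equal entries contributes nothing to $T(1_X,1_X,1_X)$: if, say, $a=b$, then $1_X(a,b)=0$. For a triple with $a,b,c$ distinct, the edges $\{a,b\},\{b,c\},\{c,a\}$ are distinct, hence independent, so the expectation of $1_X(a,b)1_X(b,c)1_X(c,a)$ is $G(a,b)G(b,c)G(c,a)$. Therefore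 the expectation of $T(1_X,1_X,1_X)$ is the part of $T(G)$ coming from triples with distinct entries. It differs from $T(G)$ by at most the number of triples with $a=b$, $b=c$ or $c=a$, which is at most $3p^2$. Some outcome $X$ has $|T(1_X,1_X,1_X)|$ at least the modulus of the expectation. With (15),
$$|T(1_X,1_X,1_X)|\ge\frac{|S_l|}{2016}-3p^2\gg p^{5/2}\sqrt{\log p}$$
for all large $p$. With $X=Y=Z$ the left side is the modulus of the sum of $\chi(a+b+c)$ over the ordered triangles of the graph. $\blacksquare$

## 11. Sums of $k$ variables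

We prove Theorem 2, part 2. The bound $S_2\le p^{3/2}$ is Proposition 3.

Let $k\ge3$. The purpose of the construction is to hide the additional variables inside $a_1$. Let $X,Y,Z$ be as in Theorem 1 and put $t=a_4+\dots+a_k$ (so $t=0$ if $k=3$). Impose the three conditions
$$(a_1+t,\,a_2)\in X,\qquad(a_2,\,a_3)\in Y,\qquad(a_3,\,a_1+t)\in Z.$$
The first does not involve $a_3$, so it is a condition of the form $(a_j)_{j\ne3}\in X_3$. The second does not involve $a_1$ and defines $X_1$. The third does not involve $a_2$ and defines $X_2$. For $i\ge4$ let $X_i=\mathbb F_p^{k-1}$, which is no condition. For each fixed choice of $a_4,\dots,a_k$ the substitution $a=a_1+t$ is a bijection of $\mathbb F_p$, and $a_1+\dots+a_k=a+a_2+a_3$. So the sum over the remaining three variables is $T(1_X,1_Y,1_Z)$, whatever $a_4,\dots,a_k$ are. The whole sum is $p^{k-3}\,T(1_X,1_Y,1_Z)$, and by Theorem 1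
$$S_k\ge p^{k-3}\cdot c\,p^{5/2}\sqrt{\log p}=c\,p^{k-1/2}\sqrt{\log p}. \qquad\blacksquare$$
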